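\title{A comparison-based algorithm for FIFO buffer management\\ with competitive ratio below 2}

\begin{abstract}
In FIFO buffer management, packets with values arrive online at a buffer of size $B$, at most one packet is transmitted per time step, and packets leave in the order of arrival. The greedy algorithm uses only comparisons between values and has competitive ratio exactly $2-1/B$. We show that $2$ is not a barrier for algorithms of this kind: there is a deterministic comparison-based online algorithm that is $1.995$-competitive for all buffer sizes and all inputs. For large buffers the algorithm voluntarily drops small packets, at a rate controlled by tokens, and its ratio is at most $1.9706+o(1)$ as $B\to\infty$.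
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}

Time proceeds in discrete steps. A single buffer can store at most $B\ge1$ packets, and $B$ is known to the algorithm. In each step an arbitrary number of packets arrive, one after another, and then at most one packet is transmitted. Every packet has a non-negative value. An algorithm may reject an arriving packet and may drop (preempt) a packet that is already stored; the buffer never holds more than $B$ packets; and packets must be transmitted in the order in which they arrived. A sequence of decisions that obeys these rules is a \emph{feasible schedule}. The goal is to maximize the total value of the transmitted packets.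

An \emph{online} algorithm decides without knowing future arrivals. For a finite input sequence $\sigma$, let $\mathrm{ALG}_B(\sigma)$ be the value transmitted by the algorithm and $\mathrm{OPT}_B(\sigma)$ the largest value transmitted by a feasible schedule with the same buffer size. The \emph{competitive ratio for buffer size $B$} is the infimum of all $c$ with $\mathrm{OPT}_B(\sigma)\le c\cdot\mathrm{ALG}_B(\sigma)$ for all $\sigma$, and a deterministic online algorithm is \emph{$c$-competitive} if this inequality holds for every $B$ and every $\sigma$. An algorithm is \emph{comparison-based} if its decisions depend only on the outcomes of comparisons between packet values and not on the numerical values. The following question is stated as open in \cite{source}.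

\begin{quote}
Are there a constant $c<2$, independent of $B$, and a deterministic comparison-based online algorithm that is $c$-competitive on arbitrary inputs for all buffer sizes $B$?
\end{quote}

\subsection*{Greedy and the number 2}

Throughout, packets are totally ordered by value, ties being broken by arrival time (the later packet is the larger one). The words \emph{smaller} and \emph{smallest} refer to this order, which an algorithm can evaluate by comparisons alone. The words \emph{earliest}, \emph{ahead of} and \emph{behind} refer to the position in the buffer, that is, to the order of arrival.

The algorithm \textsc{Greedy} appends an arriving packet if the buffer holds fewer than $B$ packets; otherwise it discards the smallest among the $B$ stored packets and the new one. In every step it transmits the first packet of the buffer, if there is one.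

\begin{proposition}\label{prop:greedy}
\textsc{Greedy} has competitive ratio exactly $2-\frac1B$ for buffer size $B$.
\end{proposition}

The upper bound is proved in Section~\ref{sec:epochs}. The lower bound is trivial for $B=1$, and for $B\ge2$ it comes from the following input $\sigma_B$. In step $1$, first $B-1$ packets of value $0$ arrive and then one packet of value $1$; in each of the steps $2,\dots,B-1$ one packet of value $1$ arrives; in step $B$ a burst of $B$ packets of value $1$ arrives. Before step $B$ every arriving packet finds room, so \textsc{Greedy} spends steps $1,\dots,B-1$ on the $B-1$ worthless packets while $B-1$ valuable ones pile up behind them. When the burst comes it can keep only $B$ valuable packets, and it earns $B$. The schedule that rejects the worthless packets sends one valuable packet in each of the first $B-1$ steps, has an empty buffer when the burst comes, and earns all $2B-1$.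

So for each fixed $B$ the ratio of \textsc{Greedy} is below $2$, but it tends to $2$; the question asks for a gap that is uniform in $B$.

\subsection*{What comparisons cannot see}

An algorithm that sees values can repair the behavior on $\sigma_B$ for free by dropping the packets of value $0$. A comparison-based algorithm cannot tell step~$1$ of $\sigma_B$ from a step in which the $B-1$ small packets have value $0.99$ and after which nothing arrives; there every dropped packet is a pure loss. In general, fix a threshold $x>0$ and replace each value $w$ by $1+\delta w$ if $w\ge x$ and by $\delta w$ otherwise. For $\delta>0$ this map is strictly increasing, so a deterministic comparison-based algorithm acts exactly as before, and letting $\delta\to0$ shows: if the algorithm is $c$-competitive, then for \emph{every} threshold $x$ it transmits at least a $1/c$ fraction of the largest possible number of packets of value at least $x$. The algorithm must serve all thresholds with one run.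

Dropping a small packet while there is still room is therefore an insurance, and it has a premium. If the algorithm drops one packet for every $K$ arrivals, then on $\sigma_B$ it shortens the queue of worthless packets by an amount of order $B/K$, but for a low threshold it may also lose a $1/K$ fraction of everything. Benefit and premium are of the same order, and one could well guess that they cancel and that $2$ is the true limit. They need not cancel.

\begin{theorem}\label{thm:main}
There is a deterministic comparison-based online algorithm with
\[
\mathrm{OPT}_B(\sigma)\le 1.995\cdot\mathrm{ALG}_B(\sigma)
\]
for every $B\ge1$ and every input $\sigma$.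
\end{theorem}

The reason is that, for a fixed threshold, benefit and premium do not fall due at the same time. A loss of the kind that \textsc{Greedy} suffers on $\sigma_B$ needs a long stretch of time in which many packets below the threshold sit in the buffer. During such a stretch an algorithm that drops only among its smallest packets drops packets below the threshold, which costs nothing and helps, and it uses up its allowance of drops while doing so. The algorithm of Theorem~\ref{thm:main} is \textsc{Greedy} for $B\le199$ and the algorithm of Section~\ref{sec:alg} for $B\ge200$. We do not claim that the constants are optimal for comparison-based algorithms.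

\section{The algorithm \textsc{Prune}}\label{sec:alg}

The algorithm has two integer parameters $K\ge1$ and $1\le Q\le B$. It extends \textsc{Greedy} by voluntary deletions, called prunes. Three decisions have to be made: how often to prune, among which packets, and which one of them. The rate is controlled by \emph{tokens}: every packet in the buffer either carries a token or does not, new tokens are issued only when free space is filled, and a prune costs $K$ tokens. The candidates for deletion are the packets of the \emph{bottom set} $Y$, which at any time consists of the $Q$ smallest packets in the buffer (the whole buffer if it holds fewer than $Q$ packets). The victim is the earliest packet of $Y$, because only packets near the front delay what is behind them. Let $f$ be the number of packets outside $Y$ that carry a token.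

\begin{definition}[\textsc{Prune}$(K,Q)$]\label{def:prune}
Arrivals are processed one by one.
\begin{itemize}
\item \emph{Admission of an arriving packet $p$.} If the buffer holds fewer than $B$ packets, append $p$ with a token. Otherwise let $m$ be the smallest among $p$ and the stored packets. If $m=p$, reject $p$. If $m\ne p$, delete $m$ and append $p$, where $p$ receives a token if and only if $m$ had one.
\item \emph{Pruning}, immediately after each admission. If $f\ge K$, then, with $Y$ as it is at this time, remove the tokens of all packets outside $Y$ and delete the earliest packet of $Y$.
\item \emph{Transmission.} Transmit the first packet of the buffer, if there is one.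
\end{itemize}
\end{definition}

The algorithm is deterministic, online and comparison-based, and without the pruning rule it is \textsc{Greedy}.

\begin{lemma}\label{lem:tokens}
At all times $f\le K$, and $f\le K-1$ before every arrival and every transmission. In particular every prune removes exactly $K$ tokens from packets outside $Y$.
\end{lemma}

\begin{proof}
Let $W$ be the set of stored packets outside $Y$. Removing a packet from the buffer adds nothing to $W$: if the packet was in $Y$, then the smallest element of $W$, if any, moves into $Y$, and if it was in $W$, then $Y$ is unchanged. Inserting a packet $p$ adds at most one element to $W$: either $Y$ remains the whole buffer, or exactly one element of $Y\cup\{p\}$ ends up in $W$. Hence a transmission does not increase $f$, and an admission increases it by at most $1$. Initially $f=0$. If $f\le K-1$ before an arrival, then $f\le K$ after the admission; if $f=K$, the prune clears all tokens in $W$ and then removes a packet, so that $f=0$ afterward. The claim follows by induction.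
\end{proof}

\begin{theorem}\label{thm:param}
Let $K\ge7$ and $Q\ge1$ be integers with
\begin{equation}\label{eq:star}
(K+3)\,Q\ \le\ \frac{K-2}{K-1}\,B-K \tag{$\ast$}
\end{equation}
and $\rho:=\bigl(1-\frac6K\bigr)Q-2>0$. Then \textsc{Prune}$(K,Q)$ satisfies $\mathrm{OPT}_B(\sigma)\le(2-\varepsilon)\,\mathrm{ALG}_B(\sigma)$ for all $\sigma$, with $\varepsilon=\rho/(B+Q)$. In particular, the ratio is at most $2-\frac1{70}$ for all $B\ge200$ (with $K=14$ and $Q=\lfloor B/20\rfloor$), and a suitable $Q$ gives ratio at most $2-\frac{48}{1631}+o(1)<1.9706+o(1)$ as $B\to\infty$.
\end{theorem}

Condition \eqref{eq:star} implies $Q\le B/(K+3)$, so $Q\le B$ and the algorithm is defined. The hypotheses cannot be met for small buffers: $\rho>0$ forces $Q\ge3$, and then \eqref{eq:star} forces $B>(K+3)Q\ge30$. This is why Theorem~\ref{thm:main} falls back on \textsc{Greedy} when $B$ is small.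

\begin{example}\label{ex:run}
We run \textsc{Prune}$(3,2)$ with $B=6$ on $\sigma_6$. These parameters are too small for Theorem~\ref{thm:param}, but all rules are visible. Let $\ell_1,\dots,\ell_5$ be the packets of value $0$, let $u_j$ be the single packet of value $1$ arriving in step $j\le 5$, and let $w_1,\dots,w_6$ be the burst. By the tie-breaking rule the order of size is the order of arrival, so $Y$ consists of the first two packets in the buffer. A star marks a token.

\begin{center}
\begin{tabular}{c|l|c|c}
step & buffer before the transmission & pruned & sent\\ \hline
1 & $\ell_2^*\,\ell_3\,\ell_4\,\ell_5\,u_1^*$ & $\ell_1$ & $\ell_2$\\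
2 & $\ell_3\,\ell_4\,\ell_5\,u_1^*\,u_2^*$ & & $\ell_3$\\
3 & $\ell_5\,u_1\,u_2\,u_3$ & $\ell_4$ & $\ell_5$\\
4 & $u_1\,u_2\,u_3\,u_4^*$ & & $u_1$\\
5 & $u_2\,u_3\,u_4^*\,u_5^*$ & & $u_2$\\
6 & $w_1\,w_2\,w_3\,w_4\,w_5\,w_6^*$ & $u_3,\ u_5$ & $w_1$
\end{tabular}
\end{center}

In step 1 the tokens of $\ell_3,\ell_4,\ell_5$ pay for the prune of $\ell_1$, and in step 3 those of $u_1,u_2,u_3$ pay for the prune of $\ell_4$. Step 6 starts from $u_3\,u_4^*\,u_5^*$. After $w_1,w_2$ the tokens of $u_5,w_1,w_2$ pay for the prune of $u_3$, which leaves $u_4^*\,u_5\,w_1\,w_2$. Then $w_3^*,w_4^*$ fill the buffer, $w_5$ replaces $u_4$ and inherits its token, and the tokens of $w_3,w_4,w_5$ pay for the prune of $u_5$; finally $w_6$ is appended. The packets $w_2,\dots,w_6$ are sent in steps $7,\dots,11$. The algorithm earns $8$, against $6$ for \textsc{Greedy} and $11$ for the optimum.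

The two prunes of worthless packets saved two transmission slots, and they consumed the tokens of $u_1,u_2,u_3$, which could no longer be spent on deleting a valuable packet. The premium appears on other inputs: if six packets of value $1$ arrive in one step and nothing else arrives, the algorithm prunes one of them after the fifth arrival and earns $5$ instead of $6$.
\end{example}

\section{Reduction to two classes of packets}\label{sec:reduction}

We saw that a comparison-based algorithm has to be good for every threshold. The converse also holds, and it turns the problem into one of counting.

A set $U$ of packets is \emph{up-closed} if every packet larger than an element of $U$ is in $U$. For a feasible schedule $X$ let $X_U$ be the number of packets of $U$ that $X$ transmits; let $\mathrm{ALG}_U$ be this number for the algorithm, and let $\mathrm{OPT}_U$ be its maximum over all feasible schedules.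

\begin{lemma}\label{lem:layer}
If $\mathrm{OPT}_U\le c\cdot\mathrm{ALG}_U$ for every up-closed set $U$ of packets of $\sigma$, then $\mathrm{OPT}_B(\sigma)\le c\cdot\mathrm{ALG}_B(\sigma)$.
\end{lemma}

\begin{proof}
For $x>0$ the set $U_x$ of packets of value at least $x$ is up-closed. A packet of value $w$ lies in $U_x$ exactly for $x\in(0,w]$, so the total value sent by a schedule $X$ is $\int_0^\infty X_{U_x}\,dx$. Applying this to an optimal schedule $X$ and to the one run of the algorithm on $\sigma$, we get
\[
\mathrm{OPT}_B(\sigma)=\int_0^\infty X_{U_x}\,dx\le\int_0^\infty \mathrm{OPT}_{U_x}\,dx\le c\int_0^\infty\mathrm{ALG}_{U_x}\,dx=c\cdot\mathrm{ALG}_B(\sigma).\qedhere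
\]
\end{proof}

From now on $\sigma$ and an up-closed set $U$ are fixed. Packets in $U$ are \emph{heavy}, the others are \emph{light}; every light packet is smaller than every heavy packet. We write $\mathrm{ALG}$ and $\mathrm{OPT}$ for $\mathrm{ALG}_U$ and $\mathrm{OPT}_U$. The algorithm does not know $U$; only the analysis does.

To compare the algorithm with the optimum step by step, we need an optimal schedule that evolves by a simple rule. The \emph{reference queue} rejects all light packets, accepts an arriving heavy packet if and only if it holds fewer than $B$ packets, never drops a packet, and transmits whenever it is nonempty. After the last arrival we let time run until all buffers under consideration are empty, and then for one further idle step.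

\begin{lemma}\label{lem:ref}
The reference queue transmits exactly $\mathrm{OPT}$ heavy packets.
\end{lemma}

\begin{proof}
It is a feasible schedule, so it transmits at most $\mathrm{OPT}$. Let $X$ be any feasible schedule. At a given time let $R$ be the number of packets in the reference queue, let $T_R$ and $T_X$ be the numbers of heavy packets sent so far by the reference queue and by $X$, and let $x$ be the number of heavy packets that have arrived, have not yet been sent by $X$, and will be sent by $X$ later. These packets are in the buffer of $X$, so $x\le B$. We claim that
\[
T_R\ge T_X\qquad\text{and}\qquad T_R+R\ge T_X+x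
\]
hold at all times; the first inequality at the end gives the lemma. Both hold initially, and the arrival of a light packet changes nothing. When a heavy packet arrives, $T_R$ and $T_X$ do not change. If $R<B$, then $R$ grows by $1$ and $x$ by at most $1$; if $R=B$, then $T_R+R\ge T_X+x$ afterward because $T_R\ge T_X$ and $x\le B$. In a transmission the sums $T_R+R$ and $T_X+x$ do not change. If $R>0$, then $T_R$ grows by $1$ and $T_X$ by at most $1$. If $R=0$ and $X$ sends a heavy packet, then $x\ge1$ beforehand, so $T_R\ge T_X+x\ge T_X+1$ beforehand.
\end{proof}

\section{Excess, epochs and the basic inequality}\label{sec:epochs}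

This section applies to \textsc{Prune}$(K,Q)$ and, with no prunes at all, to \textsc{Greedy}. We run the algorithm and the reference queue side by side. The \emph{events} are the arrivals (including both admission decisions), the prunes, and one transmission event per step, in which either side may be idle. \emph{Moments} lie between consecutive events, before the first and after the last; an interval $[\tau,\tau']$ between two moments contains the events between them. At a moment $\tau$ let
\begin{itemize}
\item $A(\tau)$ be the number of heavy packets in the algorithm's buffer,
\item $F(\tau)\le A(\tau)$ the number of these that carry a token,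
\item $R(\tau)$ the number of packets in the reference queue.
\end{itemize}

\subsection*{How heavy packets and their tokens come and go}

The arrival of a heavy packet is an \emph{increment} if $A<B$ beforehand and an \emph{overflow} if $A=B$ beforehand. A prune is \emph{heavy} or \emph{light} according to the packet it deletes.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] In an increment the packet is accepted, a packet deleted at the admission is light, $A$ grows by $1$, and $F$ grows by $0$ or $1$.
\item[(b)] In an overflow the buffer consists of $B$ heavy packets before and after, and $A$ and $F$ do not change.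
\item[(c)] At the arrival of a light packet, a deleted packet is light, and $A$ and $F$ do not change.
\item[(d)] A heavy prune lowers $A$ by $1$ and $F$ by at least $K$. A light prune leaves $A$ unchanged and does not increase $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $A<B$, the buffer is not full or it contains a light packet; in the second case its smallest packet is light and is the one deleted. (b) The new packet is rejected, or it replaces a heavy packet and inherits its token status. (c) A deleted packet is smaller than the arriving light packet. (d) Let the pruned packet $y\in Y$ be heavy. The set $Y$ contains all stored packets smaller than $y$, hence all light ones, so all packets outside $Y$ are heavy, and the $K$ tokens of Lemma~\ref{lem:tokens} are taken from heavy packets. The statement on light prunes holds because a prune issues no tokens.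
\end{proof}

Thus a heavy packet leaves the buffer only by transmission, by a heavy prune, or in an overflow. Let $V$ be the total number of heavy prunes. Since $A$ starts and ends at $0$,
\begin{equation}\label{eq:incr}
\#\{\text{increments}\}=\mathrm{ALG}+V .
\end{equation}
Since $F\ge0$ grows only at increments, by at most $1$, and drops by at least $K$ at each heavy prune, every interval $[\tau,\tau']$ satisfies
\begin{equation}\label{eq:budget}
K\cdot\#\{\text{heavy prunes in }[\tau,\tau']\}\ \le\ F(\tau)+\#\{\text{increments in }[\tau,\tau']\}.
\end{equation}
This is the point of letting tokens be inherited: if every accepted packet received a new token, overflows would raise $F$ without raising $A$, and the argument for \eqref{eq:budget} would break down.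

\subsection*{Losses and delays}

The algorithm falls behind the reference queue for good in two ways: by a heavy prune, or because a heavy packet arrives for which only the reference queue has room. Call an overflow with $R<B$ beforehand a \emph{loss}, and let $L$ be the number of losses. The reference queue sends every packet it accepts, so $\mathrm{OPT}$ is the number of heavy arrivals with $R<B$; each of them is an increment or a loss. With \eqref{eq:incr},
\begin{equation}\label{eq:LV}
\mathrm{OPT}-\mathrm{ALG}\le L+V .
\end{equation}

A loss needs $A>R$: the algorithm still stores heavy packets that the reference queue has already cleared. We measure this by the \emph{excess} $g:=A-R$ and its positive part $g^+:=\max(g,0)$; note that $g^+\le A\le B$. A \emph{delay} is a transmission event in which $g\ge0$ and $R>0$ beforehand and the algorithm sends no heavy packet. Then $A\ge R>0$, so the algorithm's buffer is not empty: \emph{in a delay the algorithm sends a light packet}.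

\begin{lemma}\label{lem:excess}
For all moments $\tau\le\tau'$,
\[
g^+(\tau')\le g^+(\tau)+\#\{\text{delays in }[\tau,\tau']\}-\#\{\text{losses in }[\tau,\tau']\}.
\]
\end{lemma}

\begin{proof}
We check that a delay raises $g^+$ by $1$, a loss lowers it by $1$, and no other event raises it. Consider a heavy arrival. If $A<B$ and $R<B$, both grow and $g$ is unchanged. If $A<B$ and $R=B$, then $g<0$ rises by $1$ and $g^+$ stays $0$. If $A=B$ and $R<B$ (a loss), then $g\ge1$ drops by $1$. If $A=R=B$, nothing changes. Light arrivals and light prunes change neither $A$ nor $R$, and a heavy prune lowers $g$. In a transmission event $g$ rises only if the reference queue sends and the algorithm sends no heavy packet; then it rises by $1$, and either $g<0$ beforehand and $g^+$ stays $0$, or the event is a delay.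
\end{proof}

\subsection*{Epochs}

On $\sigma_B$, \textsc{Greedy} builds up the excess $B-1$ by $B-1$ delays, converts it into $B-1$ losses, and then sends $B$ heavy packets in a row. We cut the run into cycles of this shape, so that each batch of losses can be charged to the heavy packets sent after it.

An \emph{epoch} starts just before a loss that is not contained in an earlier epoch, and it ends just before the first later transmission event in which the algorithm sends no heavy packet; such an event exists because of the final idle step. Let there be $n\ge0$ epochs, and write the $i$-th as $[b_i,a_{i+1}]$; let $a_1$ be the initial moment. For $i\le n$ the interval $[a_i,b_i]$ is the $i$-th \emph{interlude}, and the $(n+1)$-st interlude runs from $a_{n+1}$ to the end. Interludes contain no losses and epochs contain no delays. Let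
\begin{itemize}
\item $E_i$ and $e_i$ be the numbers of transmissions and of heavy prunes in epoch $i$,
\item $s_i$ and $v_i$ the numbers of heavy packets sent by the algorithm and of heavy prunes in interlude $i$,
\item $e=\sum_{i\le n}e_i$ and $v=\sum_{i\le n+1}v_i$, so that $V=v+e$.
\end{itemize}

\begin{lemma}\label{lem:epoch}
$E_i\ge B-e_i$ for all $i\le n$.
\end{lemma}

\begin{proof}
Epoch $i$ starts with an overflow; consider its last overflow. Right after it the buffer consists of $B$ heavy packets, and in the rest of the epoch heavy packets leave only by transmission or by heavy prunes. At the end of the epoch the buffer is empty or its first packet is light, and such a light packet arrived after the overflow, behind those $B$ packets. In both cases all $B$ of them are gone, so $B\le E_i+e_i$.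
\end{proof}

Put $r_i:=E_i-B+e_i\ge0$. Every transmission in an epoch sends a heavy packet, so
\begin{equation}\label{eq:alg}
\mathrm{ALG}=\sum_{i\le n}(B-e_i+r_i+s_i)+s_{n+1}.
\end{equation}
The losses of an epoch are paid out of the excess built up before it, which is at most $B$. The \emph{saving} of cycle $i\le n$ is the amount by which the growth of the excess in interlude $i$ stays below $B$:
\begin{equation}\label{eq:G}
G_i:=B-\bigl(g^+(b_i)-g^+(a_i)\bigr)=R(b_i)+g^+(a_i)\ \ge0 .
\end{equation}
The second expression holds because a loss follows the moment $b_i$, so that $A(b_i)=B$ and $g^+(b_i)=B-R(b_i)$.

\begin{lemma}\label{lem:basic}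
We have $\mathrm{OPT}-\mathrm{ALG}\le\sum_{i\le n}(B-G_i)+v+e$, and
\begin{equation}\label{eq:basic}
2\,\mathrm{ALG}-\mathrm{OPT}\ \ge\ \sum_{i\le n}(G_i+r_i+s_i)+s_{n+1}-v-2e .
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:excess}, epoch $i$ contains at most $g^+(b_i)-g^+(a_{i+1})$ losses. Since $g^+(a_1)=0$ and $g^+(a_{n+1})\ge0$,
\[
L\le\sum_{i\le n}g^+(b_i)-\sum_{i=2}^{n+1}g^+(a_i)\le\sum_{i\le n}\bigl(g^+(b_i)-g^+(a_i)\bigr)=\sum_{i\le n}(B-G_i),
\]
and \eqref{eq:LV} gives the first claim. Subtracting it from \eqref{eq:alg} gives \eqref{eq:basic}.
\end{proof}

A heavy prune in an epoch counts twice in \eqref{eq:basic}: it removes a packet, and it shortens the epoch that has to pay for the losses.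

In Example~\ref{ex:run}, with the packets of value $1$ as heavy packets, the only loss is the arrival of $w_5$. Just before it $A=6$ and $R=4$, so $n=1$ and $G_1=4$; further $s_1=2$, $v_1=e_1=1$, $E_1=6$, $r_1=1$, $s_2=v_2=0$, and \eqref{eq:basic} reads $5\ge4$.

\begin{proof}[Proof of Proposition~\ref{prop:greedy}]
The lower bound was shown in Section~\ref{sec:intro}. For the upper bound, fix $U$; for \textsc{Greedy} $v=e=0$. At the moment $b_i$ we have $A=B$. After the preceding transmission event, or initially, the buffer held at most $B-1$ packets, so a heavy packet has already arrived in the current step. After that arrival the reference queue is nonempty, and it stays so until the next transmission. Hence $G_i\ge R(b_i)\ge1$. By Lemma~\ref{lem:epoch}, $\mathrm{ALG}\ge nB$, and by Lemma~\ref{lem:basic}, $\mathrm{OPT}-\mathrm{ALG}\le n(B-1)\le(1-\frac1B)\mathrm{ALG}$. Lemma~\ref{lem:layer} finishes the proof.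
\end{proof}

\section{One cycle of \textsc{Prune}}\label{sec:cycle}

From now on the algorithm is \textsc{Prune}$(K,Q)$ with parameters as in Theorem~\ref{thm:param}. By \eqref{eq:basic} two things are needed: $G_i+s_i$ must be a constant fraction of $B$ in every cycle, and $v+2e$ must be smaller than the sum of these amounts. The budget \eqref{eq:budget} alone does not give the second point. It allows about $B/K$ heavy prunes per cycle, whereas the lower bound that we obtain for $G_i+s_i$ is $Q\le B/(K+3)$.

The remedy is to find in each interlude a \emph{window} during which $Y$ is entirely light. A window contains no heavy prune, and at its end at most $K$ heavy packets carry tokens, so the increments in a window can be struck from the budget. If the saving is small, almost all of the roughly $B$ increments of the cycle fall into the window (Lemma~\ref{lem:many}); their tokens must then have been spent on light prunes, each of which adds to the saving (Lemma~\ref{lem:spent}). For orientation, neglect $r_i$, $s_i$, $v_i$ and additive terms of order $K$. Then $G_i\ge Q$, and about $2G_i+Q$ increments remain outside the window. They pay for $(2G_i+Q)/K$ heavy prunes, which count at most twice, and the net contribution of the cycle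 to \eqref{eq:basic} is $G_i-2(2G_i+Q)/K\ge(1-\frac6K)Q$. This is the leading term of $\rho$, and it is positive exactly when $K\ge7$.

\subsection*{The last delayed packet}

Fix $i\le n$ with $G_i<B$, and drop the index: $a,b,G,s,v$ stand for $a_i,b_i,G_i,s_i,v_i$. By \eqref{eq:G}, $g^+(b)>g^+(a)$, so by Lemma~\ref{lem:excess} the interlude contains a delay. Let $z$ be the light packet sent in its last delay, and let $t^*$ be the moment just before that transmission. Every delay that takes place while $z$ waits in the buffer sends a light packet ahead of $z$, so $z$ is the natural point of reference. Let $t=a$ if $z$ is in the buffer at the moment $a$, and otherwise let $t$ be the moment right after the admission of $z$, before a possible prune. Throughout $[t,t^*]$ the light packet $z$ is in the buffer, so $A<B$ and \emph{there is no overflow in $[t,t^*]$}.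

For $\tau\in[t,t^*]$ let $Z(\tau)$ be the number of light packets ahead of $z$, including $z$ itself, and $\beta(\tau)$ the number of light packets behind $z$. Then
\begin{equation}\label{eq:room}
A(\tau)+Z(\tau)+\beta(\tau)\le B .
\end{equation}
New packets are placed behind $z$ and each event removes at most one packet, so $Z$ is non-increasing and drops by at most $1$ per event. We have $Z(t^*)=1$, and we put $Z=0$ after $z$ is sent. Let $d$ be the number of light packets counted in $Z(t)$ that are deleted, by a prune or at an admission, instead of being sent. Let $D(\tau)$ be the number of delays in $[\tau,b]$. Each of them sends $z$ or a light packet that is ahead of $z$ at the moment $\tau$, so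
\begin{equation}\label{eq:D}
D(\tau)\le Z(\tau)\quad(\tau\in[t,t^*]),\qquad D(t)\le Z(t)-d .
\end{equation}
Moreover \eqref{eq:G}, Lemma~\ref{lem:excess} and $g^+\le A$ give
\begin{equation}\label{eq:key}
B-G\ \le\ g^+(b)\ \le\ A(\tau)+D(\tau)\qquad(\tau\in[t,t^*]).
\end{equation}

The first consequence is that a light packet adds to the saving whenever it occupies room without causing a delay, because it stands behind $z$ or because it is deleted.

\begin{lemma}\label{lem:saving}
$G\ge\beta(\tau)$ for all $\tau\in[t,t^*]$, and $G\ge\beta(t)+d$.
\end{lemma}

\begin{proof}
By \eqref{eq:key}, \eqref{eq:D} and \eqref{eq:room}, $B-G\le A(\tau)+Z(\tau)\le B-\beta(\tau)$, and $B-G\le A(t)+Z(t)-d\le B-\beta(t)-d$.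
\end{proof}

Next, heavy packets that are already present at the moment $t$ are accounted for by terms that appear in \eqref{eq:basic}.

\begin{lemma}\label{lem:At}
$A(t)\le G+s+v$.
\end{lemma}

\begin{proof}
If $t=a$, then by \eqref{eq:G}, Lemma~\ref{lem:excess}, \eqref{eq:D} and \eqref{eq:room},
$B-G=g^+(b)-g^+(a)\le D(a)\le Z(a)\le B-A(a)$, so $A(t)\le G$. If $t>a$, then $z$ is the last packet in the buffer at the moment $t$, so all $A(t)$ heavy packets are ahead of $z$ and leave the buffer in $[t,t^*]$. There is no overflow in this interval, so each is sent or pruned, and $A(t)\le s+v$.
\end{proof}

\subsection*{The window}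

If $Z(t)\ge Q$, let $t'\in[t,t^*]$ be the moment just before the event that brings $Z$ below $Q$. This event is at the latest the transmission of $z$, and $Z(t')=Q$. The interval $[t,t']$ is the \emph{window} of cycle $i$ (Figure~\ref{fig:cycle}), and $I=I_i$ is the number of increments in it. If $Z(t)<Q$, there is no window, and we put $t'=t$ and $I_i=0$. For cycles with $G_i\ge B$ there is no window either, and $I_i=0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.05cm,y=1cm]
\draw[->] (0,0) -- (10.8,0) node[right] {time};
\draw (0.5,0.1) -- (0.5,-0.1) node[below] {$a_i$};
\draw (2,0.1) -- (2,-0.1) node[below] {$t$};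
\draw (5,0.1) -- (5,-0.1) node[below] {$t'$};
\draw (6.4,0.1) -- (6.4,-0.1) node[below] {$t^*$};
\draw (7.6,0.1) -- (7.6,-0.1) node[below] {$b_i$};
\draw (10.2,0.1) -- (10.2,-0.1) node[below] {$a_{i+1}$};
\draw[line width=2.5pt] (2,0) -- (5,0);
\node at (3.5,0.35) {window};
\draw[<->] (2,-0.8) -- (6.4,-0.8);
\node at (4.2,-1.1) {$z$ in the buffer, no overflow};
\draw[<->] (0.5,0.8) -- (7.55,0.8);
\node at (4,1.1) {interlude $i$: no losses};
\draw[<->] (7.65,0.8) -- (10.2,0.8);
\node at (8.95,1.1) {epoch $i$: no delays};
\end{tikzpicture}
\caption{One cycle. The light packet $z$, sent right after $t^*$, causes the last delay of the interlude. In the window $[t,t']$ at least $Q$ light packets stand ahead of $z$ (counting $z$), so the $Q$ smallest packets in the buffer are light and no heavy packet is pruned.}\label{fig:cycle}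
\end{figure}

At every moment of a window the buffer contains at least $Q$ light packets, so $Y$ consists of $Q$ light packets. Hence a window contains no heavy prune, all heavy packets are outside $Y$, and by Lemma~\ref{lem:tokens}
\begin{equation}\label{eq:Fend}
F(t')\le f(t')\le K .
\end{equation}
In Example~\ref{ex:run} the delays are the transmissions in steps $1,2,3$, so $z=\ell_5$; the moment $t$ lies between the admission of $\ell_5$ and the prune of $\ell_1$, with $Z(t)=5$ and $d=2$. The window ends just before the prune of $\ell_4$ and contains the $I=3$ increments $u_1,u_2,u_3$; there \eqref{eq:Fend} holds with equality.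

\begin{lemma}\label{lem:many}
$B-I\le 2G+s+v+Q$.
\end{lemma}

\begin{proof}
In all cases $Z(t')\le Q$ and $A(t')\le A(t)+I$. By \eqref{eq:key} and \eqref{eq:D} at $\tau=t'$ and by Lemma~\ref{lem:At},
$B-G\le A(t')+Z(t')\le (G+s+v)+I+Q$.
\end{proof}

The next lemma is where the choice of the \emph{earliest} packet of $Y$ matters. Deleting a light packet behind $z$ prevents no delay of this interlude, and the smallest packets may well stand behind $z$. But if $Q$ light packets stand behind $z$, the saving is already $Q$; and if not, $Y$ does not fit behind $z$, so its earliest packet is ahead of $z$.

\begin{lemma}\label{lem:spent}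
If $G<Q$, then $I\le K+KG$.
\end{lemma}

\begin{proof}
We may assume that the window exists. Every heavy packet that arrives in the window is accepted and placed behind $z$. It is not transmitted before $z$, and the window contains no heavy prune and no overflow, so all $I$ of these packets are in the buffer at the moment $t'$. By \eqref{eq:Fend} at most $K$ of them carry a token. To count the others we have to follow the lack of a token as it is passed on by inheritance, possibly through light packets. For $\tau\in[t,t']$ let $T(\tau)$ be the number of packets behind $z$ that carry no token and are either light or heavy and admitted in $[t,\tau]$. Then $T(t)\le\beta(t)$ and $I\le K+T(t')$.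

We claim that an event in the window that raises $T$ raises it by at most $K$ and deletes a light packet ahead of $z$.
\begin{itemize}
\item A transmission removes a packet ahead of $z$ and does not change $T$.
\item An arrival can raise $T$ only if the new packet is appended without a token. Then it replaces a packet $m$ without a token, and $m$ is light by Lemma~\ref{lem:facts}(a),(c). Also $m\neq z$, since $z$ is never deleted. If $m$ is behind $z$, then $m$ was counted in $T$ and $T$ is unchanged. If $m$ is ahead of $z$, then $T$ rises by $1$.
\item A prune removes $K$ tokens outside $Y$, so it raises $T$ by at most $K$. Before it, $Y$ consists of $Q$ light packets, while $\beta\le G<Q$ by Lemma~\ref{lem:saving}. So not all of $Y$ is behind $z$, and the earliest packet of $Y$ is $z$ or ahead of $z$; it is not $z$, which is never deleted.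
\end{itemize}
A light packet ahead of $z$ was counted in $Z(t)$, so at most $d$ events raise $T$. Therefore $T(t')\le\beta(t)+Kd\le K(\beta(t)+d)\le KG$ by Lemma~\ref{lem:saving}.
\end{proof}

\subsection*{The saving is at least $Q$}

To combine the last two lemmas we must remove $v_i$ from Lemma~\ref{lem:many}. A crude bound suffices here.

\begin{lemma}\label{lem:crude}
$v_i\le\dfrac{B+s_i}{K-1}$ for every $i\le n$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:facts}, interlude $i$ contains $A(b_i)-A(a_i)+s_i+v_i$ increments. By \eqref{eq:budget} and $F(a_i)\le A(a_i)$ we get $Kv_i\le A(b_i)+s_i+v_i\le B+s_i+v_i$.
\end{proof}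

\begin{lemma}\label{lem:cycle}
For every $i\le n$:
\textup{(a)} $B-I_i\le 2G_i+s_i+v_i+Q$; \textup{(b)} $G_i+s_i\ge Q$.
\end{lemma}

\begin{proof}
If $G_i\ge B$, then (a) holds, and (b) holds since $B\ge Q$. Let $G_i<B$. Part (a) is Lemma~\ref{lem:many}. For (b) we may assume $G_i<Q$. Lemmas~\ref{lem:many} and~\ref{lem:spent} give $(K+2)G_i+s_i+v_i\ge B-Q-K$. Inserting Lemma~\ref{lem:crude} and using \eqref{eq:star},
\[
(K+2)G_i+\frac{K}{K-1}\,s_i\ \ge\ \frac{K-2}{K-1}\,B-K-Q\ \ge\ (K+2)Q .
\]
Since $\frac K{K-1}\le K+2$, the left side is at most $(K+2)(G_i+s_i)$.
\end{proof}

Condition \eqref{eq:star} is exactly what the last display needs: $Q$ cannot exceed the roughly $B/K$ light prunes that the tokens of one cycle can pay for.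

\section{Counting heavy prunes}\label{sec:count}

We now strike the increments in windows from the budget. This is done for the whole run at once, because tokens issued in one cycle may be spent in a later one.

\begin{lemma}\label{lem:count}
Let $M:=\sum_{i\le n}(r_i+2G_i+2s_i+Q+K)+s_{n+1}$. Then $v+2e\le\frac2K M$.
\end{lemma}

\begin{proof}
The window of cycle $i$ lies in interlude $i$, so there are at most $n$ windows and no event lies in two of them. The events outside the windows form at most $n+1$ intervals: one from the initial moment to the first window, and one starting at the end of each window. These intervals contain all $v+e$ heavy prunes and, by \eqref{eq:incr}, exactly $\mathrm{ALG}+v+e-\sum_{i\le n}I_i$ increments. The starting value of $F$ is $0$ for the first interval and at most $K$ for the others, by \eqref{eq:Fend}. Summing \eqref{eq:budget} over the intervals,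
\[
K(v+e)\le Kn+\mathrm{ALG}+v+e-\sum_{i\le n}I_i .
\]
Insert \eqref{eq:alg} and then Lemma~\ref{lem:cycle}(a):
\begin{align*}
(K-1)(v+e)&\le\sum_{i\le n}\bigl(K+(B-I_i)+r_i+s_i\bigr)+s_{n+1}-e\\
&\le\sum_{i\le n}\bigl(K+2G_i+2s_i+v_i+Q+r_i\bigr)+s_{n+1}-e\ \le\ M+v-e .
\end{align*}
Thus $(K-2)v+Ke\le M$. Multiplying by $\frac2K$ gives $(2-\frac4K)v+2e\le\frac2KM$, and $2-\frac4K\ge1$ because $K\ge4$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:param}]
Fix an up-closed set $U$ and put $H_i:=G_i+s_i$. By \eqref{eq:basic} and Lemma~\ref{lem:count},
\[
2\,\mathrm{ALG}-\mathrm{OPT}\ \ge\ \sum_{i\le n}\Bigl[\bigl(1-\tfrac4K\bigr)H_i-\tfrac{2Q}K-2+\bigl(1-\tfrac2K\bigr)r_i\Bigr]+\bigl(1-\tfrac2K\bigr)s_{n+1}.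
\]
By \eqref{eq:alg}, $\mathrm{ALG}\le\sum_{i\le n}(B+s_i+r_i)+s_{n+1}$, so we compare the two expressions term by term. From $\rho<Q\le B/(K+3)$ and $K\ge7$ we get
\[
0<\varepsilon=\frac{\rho}{B+Q}<\frac QB\le\frac1{K+3}\le\frac1{10}<\frac37\le1-\frac4K<1-\frac2K .
\]
This settles the terms $r_i$ and $s_{n+1}$. For the others we use $s_i\le H_i$, then $H_i\ge Q$ from Lemma~\ref{lem:cycle}(b) together with $1-\frac4K-\varepsilon>0$:
\begin{align*}
\bigl(1-\tfrac4K\bigr)H_i-\tfrac{2Q}K-2-\varepsilon s_i
&\ge\bigl(1-\tfrac4K-\varepsilon\bigr)H_i-\tfrac{2Q}K-2\\
&\ge\bigl(1-\tfrac4K-\varepsilon\bigr)Q-\tfrac{2Q}K-2=\rho-\varepsilon Q=\varepsilon B .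
\end{align*}
Hence
\[
2\,\mathrm{ALG}-\mathrm{OPT}\ \ge\ \varepsilon\Bigl[\sum_{i\le n}(B+s_i+r_i)+s_{n+1}\Bigr]\ \ge\ \varepsilon\,\mathrm{ALG},
\]
that is, $\mathrm{OPT}_U\le(2-\varepsilon)\,\mathrm{ALG}_U$ for every up-closed $U$, and Lemma~\ref{lem:layer} gives the bound for arbitrary values.

It remains to evaluate the constants. For $K=14$, condition \eqref{eq:star} reads $17Q\le\frac{12}{13}B-14$, and $\rho=\frac47Q-2$. Let $B\ge200$ and $Q=\lfloor B/20\rfloor$. Then $17Q\le\frac{17}{20}B$ and $(\frac{12}{13}-\frac{17}{20})B=\frac{19}{260}B\ge\frac{190}{13}>14$, so \eqref{eq:star} holds; and $\rho>0$ since $Q\ge10$. From $Q\ge\frac{B-19}{20}$ and $B+Q\le\frac{21}{20}B$,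
\[
\varepsilon\ \ge\ \frac{\frac{B-19}{35}-2}{\frac{21}{20}B}=\frac{4}{147}\Bigl(1-\frac{89}{B}\Bigr)\ \ge\ \frac{4\cdot111}{147\cdot200}=\frac{444}{29400}>\frac{420}{29400}=\frac1{70}.
\]
For the asymptotic bound take $K=14$ and $Q=\lfloor(\frac{12}{13}B-14)/17\rfloor$. Then \eqref{eq:star} holds by construction, $\rho>0$ for large $B$, and $Q/B\to\frac{12}{221}$, so
\[
\varepsilon\ \to\ \frac47\cdot\frac{12/221}{1+12/221}=\frac47\cdot\frac{12}{233}=\frac{48}{1631}>0.0294\qquad(B\to\infty).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $B$ is known, the algorithm can run \textsc{Greedy} if $B\le199$ and \textsc{Prune}$(14,\lfloor B/20\rfloor)$ if $B\ge200$; both are deterministic, online and comparison-based. In the first case the ratio is $2-\frac1B\le2-\frac1{199}$ by Proposition~\ref{prop:greedy}, and in the second it is at most $2-\frac1{70}$ by Theorem~\ref{thm:param}. Both numbers are below $2-\frac1{200}=1.995$.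
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
doi:10.1007/s00453-017-0393-2; available at \texttt{https://core.ac.uk/download/132201677.pdf}.

\end{thebibliography}
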